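\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}


\title{Sphere bundles and the image-of-$J$ factor of $BSF$ at odd primes}

\begin{abstract}
At an odd prime $p$ the classifying space $BSF$ of oriented stable spherical fibrations splits, as an infinite loop space, into the delooping $BJ_p^\delta$ of the image-of-$J$ space and a complement. We prove that the map $Bj:BO\to BSF$, which sends a stable vector bundle to its sphere bundle, factors through $BJ_p^\delta$, as conjectured in \cite{HIL}. More generally, $Bj$ factors through the delooping of an infinite loop retract $E$ of $SF$ if and only if $\pi_{2p-3}(E)\ne 0$. The proof computes the group of stable spherical fibrations over $BC_{p^k}$ by means of Tate constructions, finds it torsion free, and then uses the transfer and the fact that the sphere bundles of Galois conjugate characters become equivalent after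 localization at $p$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Throughout, $p$ is an odd prime and all spaces and maps are localized at $p$. Let $F$ be the topological monoid of stable self-homotopy equivalences of spheres and $SF\subset F$ the submonoid of maps of degree one. Thus $SF=Q_1S^0$ is the unit component of $QS^0=\operatorname{colim}_n\Omega^nS^n$, with the infinite loop structure given by composition, or equivalently by smash product. The spaces $BF$ and $BSF$ classify stable spherical fibrations and oriented stable spherical fibrations, and $BO$ classifies stable real vector bundles. At odd $p$ the maps $BSF\to BF$ and $BSO\to BO$ are equivalences. The $J$-homomorphism $j:O\to F$ is an infinite loop map from the Whitney sum structure to the composition structure; its delooping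
\[
Bj:BO\to BF\simeq BSF
\]
sends a stable vector bundle to its sphere bundle.

The space $BSF$ splits. Fix a prime power $r$ whose residue class generates $(\mathbb Z/p^2)^\times$. Let $J_p^\delta$ be the $p$-localization of the zero component $BGL(\mathbb F_r)^+$ of the infinite loop space associated with the permutative category of finite-dimensional $\mathbb F_r$-vector spaces under $\oplus$. By Quillen's theorem, $BGL(\mathbb F_r)^+$ is the homotopy fiber of $\psi^r-1:BU\to BU$. By the choice of $r$, after localization at $p$ this space is also the homotopy fiber of $\psi^r-1:BO\to BSO$, the $p$-local image-of-$J$ space. Sending an $\mathbb F_r$-vector space to its underlying finite set converts $\oplus$ into cartesian product. It therefore induces an infinite loop map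
\[
\alpha_p^\delta:J_p^\delta\to SF
\]
into the multiplicative infinite loop space of the sphere spectrum, translated to the unit component; this is possible because $r$ is a unit at $p$. It is known that there is an infinite loop map $e:SF\to J_p^\delta$ such that $e\circ\alpha_p^\delta$ is an equivalence. Writing $(SF;j_p^\delta)$ for the fiber of $e$, we obtain splittings of infinite loop spaces
\[
SF\simeq J_p^\delta\times(SF;j_p^\delta),\qquad BSF\simeq BJ_p^\delta\times B(SF;j_p^\delta).
\]

Through this splitting $Bj$ has two components, and one is led to ask whether the component in $B(SF;j_p^\delta)$ is zero: do sphere bundles of vector bundles live entirely in the image-of-$J$ factor? This was conjectured in \cite{HIL}.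

\begin{conjecture}
The map $Bj:BO\to BSF$ actually factors through $B\alpha_p^\delta$; that is, there is a map $f:BO\to BJ_p^\delta$ with $B\alpha_p^\delta\circ f\simeq Bj$.
\end{conjecture}

In the lowest interesting degree the conjecture is visibly right. We have $\pi_i(SF)=0$ for $0<i<2p-3$ and $\pi_{2p-3}(SF)=\mathbb Z/p$. The resulting class in $H^{2p-2}(BSF;\mathbb F_p)$ is detected on line bundles: if $u$ is the Thom class of a complex line bundle $L$, then $P^1u=c_1(L)^{p-1}u$. So the bottom homotopy group of $BSF$ must lie in any factor through which $Bj$ factors. The factor $BJ_p^\delta$ does contain it, because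
\begin{equation}\label{eq:bottom}
\pi_{2p-3}(J_p^\delta)=K_{2p-3}(\mathbb F_r)_{(p)}=(\mathbb Z/(r^{p-1}-1))_{(p)}=\mathbb Z/p ;
\end{equation}
the last equality holds since $r$ has order $p(p-1)$ modulo $p^2$, so that $p$ divides $r^{p-1}-1$ exactly once. It turns out that this one necessary condition is also sufficient.

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a map $f:BO\to BJ_p^\delta$ with $B\alpha_p^\delta\circ f\simeq Bj$. It is unique up to homotopy, and it is an infinite loop map, namely $f=(Be\circ B\alpha_p^\delta)^{-1}\circ Be\circ Bj$.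
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $E$ be a connected $p$-local infinite loop space with infinite loop maps $\alpha:E\to SF$ and $e:SF\to E$ such that $e\alpha$ is an equivalence. Then $Bj:BO\to BSF$ factors through $B\alpha:BE\to BSF$ up to homotopy if and only if $\pi_{2p-3}(E)\neq0$. The factorization is then unique up to homotopy and is an infinite loop map.
\end{theorem}

The homotopies $B\alpha\circ f\simeq Bj$ here are homotopies of maps of spaces, as the conjecture asks; no homotopy through infinite loop maps is claimed.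

For the next two theorems put $M=(SF;j_p^\delta)$. Let $C_{p^k}\subset U(1)$ be the group of $p^k$-th roots of unity, $\chi_k:C_{p^k}\to U(1)$ the inclusion, and $L$ the canonical line bundle on $CP^\infty=BU(1)$. For a complex vector bundle $V$ over a space $Y$ let $\sigma(V)\in[Y,BSF]$ be the class of its stable sphere bundle; a representation of $G$ is regarded as a bundle over $BG$.

\begin{theorem}\label{thm:class}
We have $[BC_{p^k},BM]=0$ for all $k\ge0$ and $[CP^\infty,BM]=0$. Hence $B\alpha_p^\delta$ induces isomorphisms
\[
[BC_{p^k},BJ_p^\delta]\cong[BC_{p^k},BSF]\cong\bigoplus_{0\le i<k}\mathbb Z_p\,\sigma(\chi_k^{p^i}),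
\qquad
[CP^\infty,BJ_p^\delta]\cong[CP^\infty,BSF]\cong\prod_{i\ge0}\mathbb Z_p\,\sigma(L^{p^i}).
\]
\end{theorem}

\begin{theorem}\label{thm:loop}
Give $BU$ and $BO$ the Whitney sum structure. Every infinite loop map $BU\to BM$ or $BO\to BM$ is null homotopic as a map of spaces. Equivalently, every infinite loop map $h$ from $BU$ or $BO$ to $BSF$ satisfies $h\simeq B\alpha_p^\delta\circ(B\bar e\circ h)$, where $\bar e=(e\alpha_p^\delta)^{-1}e$.
\end{theorem}

\subsection{The idea, on the group $C_9$}\label{subsec:idea}

Let $g:BU\to BM$ be the component of $Bj$ that should vanish, restricted to complex bundles. It is an infinite loop map. Standard facts reduce the problem to line bundles, hence to $CP^\infty$; at $p$ the space $CP^\infty$ can be replaced by the union of the $BC_{p^k}$. So we must show that $g(\chi_k-1)\in[BC_{p^k},BM]$ is zero. We shall in fact show that the whole group $[BC_{p^k},BM]$ vanishes, by induction on $k$.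

Here is the inductive step in the smallest case, $p=3$ and $k=2$. Let $\chi=\chi_2$, and suppose we know that $[BC_3,BM]=0$. Inducing from $C_3$ to $C_9$ gives
\[
\operatorname{Ind}\chi_1=\chi+\chi^4+\chi^7,\qquad \operatorname{Ind}1=1+\chi^3+\chi^6 .
\]
The infinite loop map $g$ commutes with transfers, and the transfer of a bundle is the induced bundle. Therefore
\[
0=\operatorname{tr}g(\chi_1-1)=g(\chi-1)+g(\chi^4-1)+g(\chi^7-1)-g(\chi^3-1)-g(\chi^6-1).
\]
The last two terms come from the quotient group $C_9/C_3\cong C_3$, so they vanish too. The map $z\mapsto z^4$ extends to an equivariant map $S^\chi\to S^{\chi^4}$ of degree $4$, which is a $3$-local equivalence. So the sphere bundles of $\chi$ and $\chi^4$ agree at $3$, and likewise for $\chi^7$. We are left with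
\[
3\,g(\chi-1)=0 .
\]

To finish we need to know that $[BC_9,BM]$ has no $3$-torsion, that it is generated by classes coming from bundles, and that the induction starts. Torsion freeness and generation will be proved for the larger group $N_k=[BC_{p^k},BSF]$, of which $[BC_{p^k},BM]$ is a summand. This is the main part of the work. Over $C_p$, a spherical fibration is determined by its Wu classes; the proof uses Gunawardena's theorem, the rank one case of \cite{AGM}. Over $C_{p^k}$, the Tate construction for $C_p\subset C_{p^k}$ turns a fibration that is trivial over $BC_p$ into one over $B(C_{p^k}/C_p)$, and this inverts inflation. The start of the induction, $k=1$, is the only place where we use that the retract of $SF$ in question (here $J_p^\delta$, in general the space $E$ of Theorem~\ref{thm:sharp}) has $\pi_{2p-3}\ne0$.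

\section{Reduction to cyclic groups}\label{sec:red}

\subsection{The complement}

Let $(E,\alpha,e)$ be as in Theorem~\ref{thm:sharp}; the case of main interest is $(J_p^\delta,\alpha_p^\delta,e)$. For an infinite loop space $Y$ we write $\mathbf Y$ for its connective spectrum; $BU$ and $BO$ carry the Whitney sum structure. From now on we put
\[
\bar e=(e\alpha)^{-1}e:SF\to E,\qquad M=\operatorname{fib}(e)=\operatorname{fib}(\bar e),\qquad \iota:M\to SF .
\]
Since $\bar e\alpha=1$, the spectrum $\mathbf{SF}$ is the sum of $\mathbf E$ and $\mathbf M$ by means of $(\alpha,\iota)$. If $q:\mathbf{SF}\to\mathbf M$ is the projection, then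
\begin{equation}\label{eq:proj}
q\alpha=0,\qquad q\iota=1,\qquad \bar e\iota=0,\qquad \alpha\bar e+\iota q=1 .
\end{equation}
We deloop these maps once. The last relation gives, in $[BO,BSF]$,
\begin{equation}\label{eq:decomp}
Bj\simeq B\alpha\circ(B\bar e\circ Bj)+B\iota\circ(Bq\circ Bj).
\end{equation}

\subsection{Finiteness}

For $i>0$ the group $\pi_i(SF)$ is the $p$-primary part of the $i$-th stable stem, hence a finite $p$-group. The spaces $E$ and $M$ are retracts of the connected space $SF$. So $BSF$, $BE$ and $BM$ are simply connected and their homotopy groups are finite $p$-groups. This gives good control of homotopy classes of maps out of infinite complexes.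

\begin{lemma}\label{lem:finite}
Let $Y$ be one of $BSF$, $BE$, $BM$.
\begin{enumerate}
\item[(i)] Free and based homotopy classes of maps from a connected complex into $Y$ agree, and a map $X\to X'$ inducing an isomorphism on $H_*(-;\mathbb F_p)$ induces a bijection $[X',Y]\to[X,Y]$.
\item[(ii)] If $X$ is a connected CW complex with finite skeleta $X^{(n)}$, then $[X,Y]=\lim_n[X^{(n)},Y]$ is an inverse limit of finite abelian $p$-groups, so it is a profinite $\mathbb Z_p$-module. Maps of such complexes $X$, and infinite loop maps between such targets $Y$, induce continuous $\mathbb Z_p$-linear maps.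
\item[(iii)] If $X$ is the telescope of a sequence of complexes $X_k$ as in {\rm(ii)}, then $[X,Y]=\lim_k[X_k,Y]$.
\item[(iv)] If $\phi:A\to B$ is an additive map of $\mathbb Z_p$-modules and $\bigcap_np^nB=0$, then $\phi$ is $\mathbb Z_p$-linear.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first statement holds since $Y$ is simply connected. For the second, replace $X\to X'$ by an inclusion. The obstructions to extending maps and homotopies lie in groups $H^*(X',X;\pi_nY)$, which vanish because $\pi_nY$ is a finite $p$-group.

(ii) $[X^{(n)},Y]$ is a finite abelian $p$-group because $X^{(n)}$ is a finite complex and $Y$ is an infinite loop space with finite $p$-groups as homotopy groups. The $\lim^1$-term of the finite groups $[\Sigma X^{(n)},Y]$ vanishes, so $[X,Y]=\lim_n[X^{(n)},Y]$. Maps $X\to X'$ may be taken cellular, so they induce maps of inverse systems, and so do infinite loop maps $Y\to Y'$. This gives continuity, and a continuous homomorphism of profinite $\mathbb Z_p$-modules is $\mathbb Z_p$-linear.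

(iii) The obstruction is $\lim^1_k[\Sigma X_k,Y]$. By (ii) these are compact Hausdorff abelian groups and the transition maps are continuous homomorphisms, so $\lim^1$ vanishes.

(iv) Let $c\in\mathbb Z_p$ and $x\in A$. Write $c=c_n+p^nd$ with $c_n\in\mathbb Z$ and $d\in\mathbb Z_p$. Then $\phi(cx)-c\phi(x)=p^n(\phi(dx)-d\phi(x))\in p^nB$ for every $n$.
\end{proof}

\subsection{From $BO$ to $CP^\infty$ to $BC_{p^k}$}

We use the following theorem of Segal \cite{Segal} and Becker \cite{Becker}: \emph{the infinite loop map $\theta:Q(CP^\infty)\to BU$ extending $L-1:CP^\infty\to BU$ has a right homotopy inverse $s:BU\to Q(CP^\infty)$.}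

\begin{proposition}\label{prop:reduce}
\begin{enumerate}
\item[(i)] If $[CP^\infty,BM]=0$, then every infinite loop map from $BU$ or $BO$ to $BM$ is null homotopic as a map of spaces. In particular $Bq\circ Bj\simeq*$, and $Bj\simeq B\alpha\circ f$ with $f=B\bar e\circ Bj$.
\item[(ii)] If $f:BO\to BE$ is any map with $B\alpha\circ f\simeq Bj$, then $f\simeq B\bar e\circ Bj$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $h:BU\to BM$ be an infinite loop map. The infinite loop map $h\theta:Q(CP^\infty)\to BM$ corresponds to a map of spectra $\Sigma^\infty CP^\infty\to\mathbf{BM}$, which is adjoint to $h\circ(L-1)\in[CP^\infty,BM]=0$. So $h\theta\simeq*$, and $h\simeq h\theta s\simeq*$.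

Now let $h:BO\to BM$ be an infinite loop map. Realification $\rho:BU\to BSO\simeq BO$ is an infinite loop map, and complexification followed by $\rho$ is multiplication by $2$, an equivalence at the odd prime $p$. So $\rho$ has a right homotopy inverse, and $h\rho\simeq*$ implies $h\simeq*$. Taking $h=Bq\circ Bj$, we obtain the last statement from \eqref{eq:decomp}.

(ii) $f\simeq B\bar e\circ B\alpha\circ f\simeq B\bar e\circ Bj$.
\end{proof}

Finite groups have transfers and Tate constructions, so we replace $CP^\infty$ by finite cyclic groups. Recall that $C_{p^k}$ is the group of $p^k$-th roots of unity, and let $C_{p^\infty}=\bigcup_kC_{p^k}\subset U(1)$. The bundle $L$ on $CP^\infty=BU(1)$ pulls back to $\chi_k$ on $BC_{p^k}$.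

\begin{proposition}\label{prop:cpinf}
For $Y=BSF,BE,BM$, restriction gives an isomorphism $[CP^\infty,Y]\cong\lim_k[BC_{p^k},Y]$.
\end{proposition}

\begin{proof}
The homotopy fiber of $BC_{p^\infty}\to BU(1)$ is the telescope of the circles $U(1)/C_{p^k}$ under maps of degree $p$. It is a $K(\mathbb Z[1/p],1)$, which is mod $p$ acyclic. As $CP^\infty$ is simply connected, the map is a mod $p$ homology isomorphism, so $[CP^\infty,Y]=[BC_{p^\infty},Y]$ by Lemma~\ref{lem:finite}(i). Now $BC_{p^\infty}$ is the telescope of the $BC_{p^k}$, and Lemma~\ref{lem:finite}(iii) applies.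
\end{proof}

Write
\[
N_k=[BC_{p^k},BSF],\qquad M_k=[BC_{p^k},BM].
\]
By \eqref{eq:proj}, $q_*:N_k\to M_k$ is a $\mathbb Z_p$-linear surjection split by $\iota_*$. Our goal is $M_k=0$ for all $k$ when $\pi_{2p-3}(E)\ne0$. Sections \ref{sec:tate}--\ref{sec:cpk} compute $N_k$ and do not involve the splitting; Section~\ref{sec:vanish} returns to $M_k$.

\section{Spherical fibrations as spectra with group action}\label{sec:tate}

\subsection{The dictionary}

Let $\mathbb S$ be the $p$-complete sphere spectrum, $GL_1(\mathbb S)$ its space of units and $SL_1(\mathbb S)$ the identity component. Completion of the sphere spectrum induces an infinite loop map $SF\to SL_1(\mathbb S)$ (recall that $SF$ is localized at $p$), which is an equivalence since the homotopy groups of $SF$ are finite $p$-groups. So $BSF\simeq BSL_1(\mathbb S)$ as infinite loop spaces. The space $BGL_1(\mathbb S)$ classifies spectra equivalent to $\mathbb S$. So, for a group $G$, the group $[BG,BGL_1(\mathbb S)]$ is the group of equivalence classes of objects $X\in\mathrm{Fun}(BG,\mathrm{Sp})$ (spectra with $G$-action)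 whose underlying spectrum is equivalent to $\mathbb S$, under $p$-completed smash product.

\begin{lemma}\label{lem:orient}
If $G$ is a finite $p$-group, then $[BG,BSF]\cong[BG,BGL_1(\mathbb S)]$.
\end{lemma}

\begin{proof}
Use the fibration $BSL_1(\mathbb S)\to BGL_1(\mathbb S)\to K(\mathbb Z_p^\times,1)$ of infinite loop maps and its long exact sequence. The map $[BG,GL_1(\mathbb S)]\to[BG,\mathbb Z_p^\times]=\mathbb Z_p^\times$ is onto, as one sees from constant maps, which gives injectivity. Also $[BG,K(\mathbb Z_p^\times,1)]=\mathrm{Hom}(G,\mathbb Z_p^\times)=0$, because $\mathbb Z_p^\times$ has no $p$-torsion for odd $p$; this gives surjectivity.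
\end{proof}

We therefore regard elements of $[BG,BSF]$ as spectra with $G$-action, and write the group additively. The object $X$ is \emph{trivial} if it is equivalent to $\mathbb S$ with trivial action. As $X$ is $p$-complete, a class in $\pi_0X^{hG}$ is a $G$-map $\mathbb S\to X$ from the trivial object. It is an equivalence if and only if it is one on underlying spectra, so we have the

\medskip\noindent
\textbf{Criterion.} \emph{$X$ is trivial if and only if some class in $\pi_0X^{hG}$ restricts to a generator of the $\mathbb Z_p$-module $\pi_0X\cong\mathbb Z_p$.}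

\medskip
For a complex representation $V$ of dimension $n$, the class $\sigma(V)$ is that of $(\Sigma^{-2n}S^V)^\wedge_p$.

\begin{lemma}\label{lem:galois}
If $\chi$ is a one-dimensional character of a finite $p$-group and $m>0$ is prime to $p$, then $\sigma(\chi^m)=\sigma(\chi)$.
\end{lemma}

\begin{proof}
The map $z\mapsto z^m$ extends to an equivariant map $S^\chi\to S^{\chi^m}$ of degree $m\in\mathbb Z_p^\times$. After $p$-completion it is an underlying equivalence.
\end{proof}

\subsection{Tate constructions}

Let $G=C_{p^k}$ with $k\ge1$ and let $D\subset G$ be a nontrivial subgroup. For $X\in\mathrm{Fun}(BG,\mathrm{Sp})$ the homotopy orbits $X_{hD}$ and homotopy fixed points $X^{hD}$ are the left and right Kan extensions of $X$ along $BG\to B(G/D)$; they carry residual $G/D$-actions. The Tate construction $X^{tD}$ is the cofiber of the norm map $X_{hD}\to X^{hD}$, a natural map in $\mathrm{Fun}(B(G/D),\mathrm{Sp})$.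

Let $\lambda$ be a faithful character of $G$ and $a:S^0\to S^\lambda$ the inclusion. Two properties of $a$ are used: its cofiber $\Sigma S(\lambda)_+$ is built from finitely many free $G$-cells, and $a$ is null as a nonequivariant map.

\begin{lemma}\label{lem:tate}
Let $X,Y\in\mathrm{Fun}(BG,\mathrm{Sp})$.
\begin{enumerate}
\item[(T1)] The powers of $a$ induce equivalences $X^{tD}\simeq(X\wedge S^{n\lambda})^{tD}$, $n\in\mathbb Z$.
\item[(T2)] $X^{tD}\simeq\operatorname{colim}_{n\to\infty}(X\wedge S^{n\lambda})^{hD}$, and $X^{hD}\to X^{tD}$ is the inclusion of the stage $n=0$.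
\item[(T3)] $X^{tD}\simeq\lim_{n\to\infty}\Sigma(X\wedge S^{-n\lambda})_{hD}$.
\item[(T4)] There are maps $\mu:X^{tD}\wedge Y^{tD}\to(X\wedge Y)^{tD}$, natural in $X$ and $Y$. For $X=Y=S^0$ with trivial action and the unit map $\eta:S^0\to(S^0)^{hD}\to(S^0)^{tD}$, we have $\mu(\eta\wedge\eta)\simeq\eta$.
\end{enumerate}
All the equivalences in {\rm(T1)--(T3)} and the maps $\mu$ are $G/D$-equivariant. The statement {\rm(T4)} also holds with $\mathbb S$ in place of $S^0$ and $p$-completed smash products $(X\wedge Y)^\wedge_p$ in place of $X\wedge Y$.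
\end{lemma}

\begin{proof}
(T1) The functor $(-)^{tD}$ is exact and vanishes on $X'\wedge G_+$ for every $X'$, hence on $X\wedge S^{n\lambda}\wedge S(\lambda)_+$.

(T2) As $a$ is nonequivariantly null, $\operatorname{colim}_n(X\wedge S^{n\lambda})=0$, so $\operatorname{colim}_n(X\wedge S^{n\lambda})_{hD}=0$. Take the colimit of the norm cofiber sequences for $X\wedge S^{n\lambda}$ and use (T1).

(T3) Likewise $\lim_n(X\wedge S^{-n\lambda})=0$, so $\lim_n(X\wedge S^{-n\lambda})^{hD}=0$. Take the limit of the norm cofiber sequences and use (T1).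

(T4) The functor $(-)^{hD}$ is right adjoint to the symmetric monoidal inflation functor $\mathrm{Fun}(B(G/D),\mathrm{Sp})\to\mathrm{Fun}(BG,\mathrm{Sp})$, so it is lax symmetric monoidal. This gives $G/D$-maps
\[
(X\wedge S^{n\lambda})^{hD}\wedge(Y\wedge S^{n\lambda})^{hD}\to(X\wedge Y\wedge S^{n\lambda}\wedge S^{n\lambda})^{hD},
\]
natural in $n\in\mathbb N$ with respect to the powers of $a$ on the left and of $a\wedge a$ on the right. Pass to the colimit over $n$. By (T2), and since smash products commute with filtered colimits, the left side becomes $X^{tD}\wedge Y^{tD}$. The argument for (T2), with $a\wedge a$ in place of $a$, identifies the right side with $(X\wedge Y)^{tD}$ and the stage $n=0$ with the canonical map from $(X\wedge Y)^{hD}$. For $X=Y=S^0$, the stage $n=0$ is the multiplication of $(S^0)^{hD}$, which takes unit $\wedge$ unit to the unit. For the $p$-completed version, compose with $(X\wedge Y)^{tD}\to((X\wedge Y)^\wedge_p)^{tD}$; the statement about units follows from the one for $S^0$ by naturality along $S^0\to\mathbb S$.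
\end{proof}

We also use two results of Nikolaus and Scholze \cite{NS}:
\begin{enumerate}
\item[(NS1)] (Lemma I.2.9) If $X$ is a bounded below spectrum with $C_p$-action, then $X^{tC_p}$ is $p$-complete.
\item[(NS2)] (Tate orbit lemma, I.2.1) If $X$ is a bounded below spectrum with $C_{p^2}$-action, then $(X_{hC_p})^{t(C_{p^2}/C_p)}\simeq0$.
\end{enumerate}

\section{Spherical fibrations over $BC_p$}\label{sec:cp}

We show that $N_1\cong\mathbb Z_p$, generated by $\sigma(\chi_1)$. First the Wu classes of $X\in N_1$ are shown to be those of a $p$-adic multiple of $\sigma(\chi_1)$; then an $X$ with trivial Wu classes is shown to be trivial. Let $H^*=H^*(-;\mathbb F_p)$, let $A$ be the mod $p$ Steenrod algebra, and write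
\[
H^*(BC_p)=\Lambda[z]\otimes\mathbb F_p[x],\quad x=c_1(\chi_1),\quad \beta z=x,\qquad y=x^{p-1}.
\]

\subsection{Wu classes}

A spherical fibration, viewed as a map $X:Y\to BSL_1(\mathbb S)$, has a Thom spectrum. Since $BSL_1(H\mathbb Z_p)\simeq*$, there is a Thom class with $\mathbb Z_p$-coefficients; let $u$ be its mod $p$ reduction. Then $\beta u=0$, and the Wu classes $w_i(X)\in H^{2i(p-1)}(Y)$ are defined by $P^iu=w_i(X)u$. They are pulled back from universal classes in $H^*(BSF)$. By the Cartan formula the total class $w(X)=\sum_iw_i(X)$ takes sums to products, and so $w_1$ is additive.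

The Thom space of the canonical line bundle $L$ is $CP^\infty$ itself, with Thom class $c_1=c_1(L)$. As $\sum_iP^ic_1=c_1+c_1^p$, we get
\begin{equation}\label{eq:wuline}
w(\sigma(L))=1+c_1^{p-1},\qquad w(\sigma(\chi_1))=1+y .
\end{equation}
For $X\in N_1$ the Thom spectrum is $X_{hC_p}$, up to $p$-completion. Since $H^{2i(p-1)}(BC_p)=\mathbb F_py^i$, we have $w(X)\in1+y\,\mathbb F_p[[y]]$.

The Adem relations restrict $w(X)$ severely. Take $p=3$ and $w(X)=1+cy+\cdots$. Then $X'=X-c\,\sigma(\chi_1)$ has $P^1u=0$. From $P^1P^1=2P^2$ we get $P^2u=2P^1P^1u=0$. So $w(X')\equiv1$ mod $y^3$, and the next free coefficient is that of $y^3$, which can be removed by a multiple of $3\sigma(\chi_1)$, because $(1+y)^3=1+y^3$. The general argument is the same.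

\begin{lemma}\label{lem:wu}
For every $X\in N_1$ there is a unique $\omega(X)\in\mathbb Z_p$ with $w(X)=(1+y)^{\omega(X)}$.
\end{lemma}

\begin{proof}
\emph{Uniqueness.} If $0\ne d=p^mb$ with $b\in\mathbb Z_p^\times$, then $(1+y)^d=(1+y^{p^m})^b=1+by^{p^m}+\cdots\neq1$.

\emph{Existence.} We construct $b_k\in\mathbb Z$ with $b_{k+1}\equiv b_k$ mod $p^k$ and
\[
w(X-b_k\sigma(\chi_1))\equiv1\mod y^{p^k}.
\]
Start with $b_0=0$. Given $b_k$, let $w(X-b_k\sigma(\chi_1))\equiv1+cy^{p^k}$ mod $y^{p^k+1}$ with $0\le c<p$, and put $b_{k+1}=b_k+cp^k$. Since $(1+y)^{-cp^k}=(1+y^{p^k})^{-c}$, the object $X-b_{k+1}\sigma(\chi_1)$ has $w\equiv1$ mod $y^{p^k+1}$; that is, its Thom class $u$ satisfies $P^iu=0$ for $0<i\le p^k$. If $p^k<i<p^{k+1}$, then $P^i$ is a sum of nonempty monomials in the $P^{p^l}$ with $l\le k$, and the rightmost factor of each monomial kills $u$. So $P^iu=0$ for $0<i<p^{k+1}$, as required.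

Let $\omega=\lim_kb_k$. Since $\omega\equiv b_k$ mod $p^k$ and $(1+y)^{p^kd}=(1+y^{p^k})^d\equiv1$ mod $y^{p^k}$ for $d\in\mathbb Z_p$, we get $w(X)\equiv(1+y)^{b_k}\equiv(1+y)^\omega$ mod $y^{p^k}$ for all $k$.
\end{proof}

\subsection{Trivial Wu classes imply triviality}

Suppose $w(X)=1$. By the Criterion we need a suitable class in $\pi_0X^{hC_p}$. Homotopy fixed points are hard to compute directly, but $X^{tC_p}$ is a limit of Thom spectra by (T3), and Gunawardena's theorem makes its Adams spectral sequence accessible. We recall the two facts needed. Let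
\[
R=\Sigma H^*(BC_p)[x^{-1}],\qquad R^0=\mathbb F_p\{\Sigma zx^{-1}\},
\]
with the $A$-action extended to the localization by the Cartan formula, and let $\varepsilon:R\to\mathbb F_p$ be the isomorphism $R^0\cong\mathbb F_p$ sending $\Sigma zx^{-1}$ to $1$, and zero in other degrees. The map $\varepsilon$ is $A$-linear: $\beta(x^{-1})=0$, and for $i>0$
\[
P^i(zx^{-1-i(p-1)})=\binom{-1-i(p-1)}{i}zx^{-1}=(-1)^i\binom{ip}{i}zx^{-1}=0,
\]
since $\binom{ip}{i}=p\binom{ip-1}{i-1}$; so no operation of positive degree reaches $\Sigma zx^{-1}$.

\begin{enumerate}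
\item[(AGM)] (Gunawardena; Adams--Gunawardena--Miller \cite{AGM}, rank one case.) The map $\varepsilon$ induces an isomorphism $\varepsilon^*:\mathrm{Ext}_A(\mathbb F_p,\mathbb F_p)\to\mathrm{Ext}_A(R,\mathbb F_p)$.
\item[(LIM)] (Caruso--May--Priddy \cite{CMP}; Lun{\o}e-Nielsen--Rognes \cite[Prop.~2.2]{LNR}.) Let $\cdots\to Y_{n+1}\to Y_n\to\cdots$ be a tower of bounded below spectra with mod $p$ homology of finite type. The limit of the Adams spectral sequences of the $Y_n$ is a strongly convergent spectral sequence
\[
E_2^{s,t}=\mathrm{Ext}_A^{s,t}(\operatorname{colim}_nH^*Y_n,\mathbb F_p)\Longrightarrow\pi_{t-s}\bigl((\lim_nY_n)^\wedge_p\bigr).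
\]
It is natural in the tower. The class of $\tau\in\pi_0\lim Y_n$ in $E_2^{0,0}=\mathrm{Hom}_A(\operatorname{colim}H^*Y_n,\mathbb F_p)$ is the map that $\tau$ induces in cohomology.
\end{enumerate}

\begin{lemma}\label{lem:triv}
Let $X\in N_1$ with $w(X)=1$, and write $\mathsf C=C_p$.
\begin{enumerate}
\item[(a)] $X^{t\mathsf C}\simeq\mathbb S$. For $X=\mathbb S$, the unit map $\eta:\mathbb S\to\mathbb S^{t\mathsf C}$ is an equivalence.
\item[(b)] The map $\pi_0X^{h\mathsf C}\to\pi_0X^{t\mathsf C}\cong\mathbb Z_p$ is onto, and any class mapping to a generator restricts to a generator of $\pi_0X$.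
\end{enumerate}
Consequently $X$ is trivial.
\end{lemma}

\begin{proof}
\emph{The tower.} Let $\lambda=\chi_1$ and $T_n=(X\wedge S^{-n\lambda})_{h\mathsf C}$, so that $X^{t\mathsf C}\simeq\lim_n\Sigma T_n$ by (T3). Up to $p$-completion, $T_n$ is the Thom spectrum of $X$ plus the virtual bundle $-n\lambda$. It is bounded below with mod $p$ homology of finite type, and $H^*(T_n)=H^*(B\mathsf C)u_n$ with Thom class $u_n$ in degree $-2n$. The tower maps $T_n\to T_{n-1}$ are induced by $a$, that is, by zero sections, so $u_{n-1}\mapsto xu_n$. As $u_n$ lifts to $\mathbb Z_p$-cohomology, $\beta u_n=0$. Since $w(X)=1$,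
\[
\textstyle\sum_iP^iu_n=w(X)(1+x^{p-1})^{-n}u_n=(1+x^{p-1})^{-n}u_n .
\]
In $H^*(B\mathsf C)[x^{-1}]$ we likewise have $\beta(x^{-n})=0$ and $\sum_iP^i(x^{-n})=x^{-n}(1+x^{p-1})^{-n}$. So the maps $hu_n\mapsto hx^{-n}$, $h\in H^*(B\mathsf C)$, are $A$-linear and compatible, and they give an $A$-isomorphism $\operatorname{colim}_nH^*(\Sigma T_n)\cong R$.

\emph{$X^{t\mathsf C}$ is a sphere.} By (LIM), (AGM) and (NS1) there is a strongly convergent spectral sequence with $E_2^{s,t}\cong\mathrm{Ext}_A^{s,t}(\mathbb F_p,\mathbb F_p)$ and abutment $\pi_{t-s}X^{t\mathsf C}$. The $E_2$-term vanishes for $t-s<0$, so the class $\varepsilon\in E_2^{0,0}=\mathrm{Hom}_A(R,\mathbb F_p)$ is a permanent cycle. It is represented by some $\tau\in\pi_0X^{t\mathsf C}$ inducing $\varepsilon$ in cohomology. As $X^{t\mathsf C}$ is $p$-complete, $\tau$ is a map $\mathbb S\to X^{t\mathsf C}$; regard it as a map of towers from the constant tower $\mathbb S$ to $\{\Sigma T_n\}$. On $E_2$-terms it induces $\varepsilon^*$, which is an isomorphism. By strong convergence of both spectral sequences, $\tau:\mathbb S\to X^{t\mathsf C}$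 is an equivalence.

\emph{Generators are seen by $H\mathbb F_p$.} Let $X_F=X\wedge H\mathbb F_p$. As an $H\mathbb F_p$-module with $\mathsf C$-action this is $H\mathbb F_p$ with trivial action, since $\mathrm{Hom}(\mathsf C,\mathbb F_p^\times)=0$. By (T3), $X_F^{t\mathsf C}\simeq\lim_n(\Sigma T_n\wedge H\mathbb F_p)$. The image of $\tau$ in $H_0(\Sigma T_n;\mathbb F_p)$ is nonzero for large $n$, because $\tau^*(\Sigma zx^{-1})\ne0$. So $\tau$, and hence every generator of $\pi_0X^{t\mathsf C}\cong\mathbb Z_p$, has nonzero image in $\pi_0X_F^{t\mathsf C}=\hat H^0(\mathsf C;\mathbb F_p)=\mathbb F_p$.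

For $X=\mathbb S$, the unit $\eta\in\pi_0\mathbb S^{t\mathsf C}\cong\mathbb Z_p$ maps to $1\ne0$ in $\hat H^0(\mathsf C;\mathbb F_p)$. So $\eta$ is not divisible by $p$; it is a unit multiple of $\tau$, and therefore an equivalence. This proves (a).

(b) As $X_{h\mathsf C}$ is connective, $\pi_{-1}X_{h\mathsf C}=0$, and surjectivity follows from the norm cofiber sequence. Let $\tilde s\in\pi_0X^{h\mathsf C}$ map to a generator of $\pi_0X^{t\mathsf C}$. By the previous step its image under
\[
\pi_0X^{h\mathsf C}\to\pi_0X_F^{h\mathsf C}=H^0(B\mathsf C;\mathbb F_p)\to\hat H^0(\mathsf C;\mathbb F_p)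
\]
is nonzero, hence so is its image in $H^0(B\mathsf C;\mathbb F_p)$. Restriction $H^0(B\mathsf C;\mathbb F_p)\to\pi_0X_F=\mathbb F_p$ is an isomorphism, so the restriction of $\tilde s$ to $\pi_0X\cong\mathbb Z_p$ is nonzero mod $p$: it is a generator.

By (a) and (b) a class $\tilde s$ as in (b) exists, and the Criterion shows that $X$ is trivial.
\end{proof}

\begin{corollary}\label{cor:n1}
$N_1\cong\mathbb Z_p$, with generator $\sigma(\chi_1)$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:wu}, $\omega:N_1\to\mathbb Z_p$ is a well-defined additive map. It is injective by Lemma~\ref{lem:triv} and $\mathbb Z_p$-linear by Lemma~\ref{lem:finite}(iv), and $\omega(\sigma(\chi_1))=1$ by \eqref{eq:wuline}.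
\end{proof}

By Lemma~\ref{lem:galois}, any faithful character of $C_p$ may replace $\chi_1$ here.

\section{Spherical fibrations over $BC_{p^k}$}\label{sec:cpk}

Let $k\ge2$, $G=C_{p^k}$, $\mathsf C=C_p\subset G$ and $\bar G=G/\mathsf C\cong C_{p^{k-1}}$. An $X\in N_k$ can be modified by a multiple of $\sigma(\chi_k)$ so that it becomes trivial over $B\mathsf C$. Such an $X$ should come from $\bar G$. To recover it, form $X^{t\mathsf C}$: its underlying spectrum is $\mathbb S^{t\mathsf C}\simeq\mathbb S$, and it carries a $\bar G$-action. To see that no information is lost we must lift classes from $(X^{t\mathsf C})^{h\bar G}$ to $X^{hG}$. The obstruction lies in $\pi_{-1}$ of $(X_{h\mathsf C})^{h\bar G}$, and in general homotopy fixed points of a connective spectrum have negative homotopy. The next lemma says that here they do not.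

\begin{lemma}\label{lem:orbit}
Let $X$ be a connective spectrum with $G$-action. Then $(X_{h\mathsf C})^{t\bar G}=0$. Hence $(X_{h\mathsf C})^{h\bar G}\simeq X_{hG}$ is connective.
\end{lemma}

\begin{proof}
We show: $(*)$ \emph{if $Z$ is a bounded below spectrum with $C_{p^m}$-action, $m\ge1$, and $Z^{tC_p}=0$, then $Z^{tC_{p^m}}=0$.} The lemma follows by applying $(*)$ to $Z=X_{h\mathsf C}$ with its action of $\bar G\cong C_{p^{k-1}}$; the hypothesis of $(*)$ is the Tate orbit lemma (NS2) for $C_{p^2}\subset G$.

We prove $(*)$ by induction on $m$; the case $m=1$ is trivial. Let $m\ge2$, $G'=C_{p^m}$, $Q=G'/C_p$, let $\lambda$ be a faithful character of $G'$, and put $W_n=Z\wedge S^{n\lambda}$ for $n\ge0$. Consider the natural maps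
\[
(W_n)_{hG'}=((W_n)_{hC_p})_{hQ}\longrightarrow((W_n)_{hC_p})^{hQ}\longrightarrow((W_n)^{hC_p})^{hQ}=(W_n)^{hG'}
\]
given by the norm maps for $Q$ and for $C_p$. The second is an equivalence because $W_n^{tC_p}\simeq Z^{tC_p}=0$ by (T1). The cofiber of the first is $((W_n)_{hC_p})^{tQ}$. Here $(W_n)_{hC_p}$ is bounded below, and by (NS2) its Tate construction for $C_{p^2}/C_p\subset Q$ vanishes. Since $|Q|=p^{m-1}$, the inductive hypothesis shows that its $Q$-Tate construction vanishes, and the first map is an equivalence. The composite is natural in $n$, so by (T2)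
\[
Z^{tG'}\simeq\operatorname{colim}_n(W_n)^{hG'}\simeq\operatorname{colim}_n(W_n)_{hG'}=(\operatorname{colim}_nW_n)_{hG'}=0 .\qedhere
\]
\end{proof}

\begin{theorem}\label{thm:nk}
For $k\ge0$ and any faithful character $\chi$ of $C_{p^k}$, the group $N_k=[BC_{p^k},BSF]$ is a free $\mathbb Z_p$-module with basis $\sigma(\chi^{p^i})$, $0\le i<k$. In particular it is torsion free.
\end{theorem}

\begin{proof}
We use induction on $k$. The case $k=0$ is trivial and $k=1$ is Corollary~\ref{cor:n1} with the remark after it. Let $k\ge2$, with the notation above, and let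
\[
K=\ker(\mathrm{res}:N_k\to N_1=[B\mathsf C,BSF]).
\]
The character $\chi|_{\mathsf C}$ is faithful, so $\mathrm{res}\,\sigma(\chi)$ generates $N_1\cong\mathbb Z_p$. Hence $N_k=\mathbb Z_p\,\sigma(\chi)\oplus K$, and the first summand is free. Inflation from $\bar G$ takes values in $K$, because $B\mathsf C\to BG\to B\bar G$ is trivial. We show that $\mathrm{infl}:N_{k-1}=[B\bar G,BSF]\to K$ is an isomorphism by constructing its inverse.

\emph{Definition of $\Phi:K\to N_{k-1}$.} If $X\in K$, then $X$ is trivial as a $\mathsf C$-object. So $X^{t\mathsf C}$, with its residual $\bar G$-action, has underlying spectrum $\mathbb S^{t\mathsf C}\simeq\mathbb S$ by Lemma~\ref{lem:triv}(a). Put $\Phi(X)=X^{t\mathsf C}$.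

\emph{$\Phi$ is a homomorphism.} For $X,Y\in K$, (T4) gives a $\bar G$-map $X^{t\mathsf C}\wedge Y^{t\mathsf C}\to((X\wedge Y)^\wedge_p)^{t\mathsf C}$. Choose trivializations of $X$ and $Y$ as $\mathsf C$-objects. By naturality, the underlying map becomes $\mu:\mathbb S^{t\mathsf C}\wedge\mathbb S^{t\mathsf C}\to\mathbb S^{t\mathsf C}$. Since $\mu(\eta\wedge\eta)\simeq\eta$, the composite of $\mu$ with $\eta\wedge\eta:\mathbb S\wedge\mathbb S\to\mathbb S^{t\mathsf C}\wedge\mathbb S^{t\mathsf C}$ becomes, after $p$-completion, the map $\eta:\mathbb S\to\mathbb S^{t\mathsf C}$. As $\eta$ is an equivalence, $\mu$ is an equivalence after $p$-completion. Thus $\Phi(X)+\Phi(Y)=\Phi(X+Y)$.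

\emph{$\Phi\circ\mathrm{infl}=\mathrm{id}$.} For $W\in N_{k-1}$ consider the natural $\bar G$-maps $W\to(\mathrm{infl}\,W)^{h\mathsf C}\to(\mathrm{infl}\,W)^{t\mathsf C}$. On underlying spectra the composite is identified with $\eta:\mathbb S\to\mathbb S^{t\mathsf C}$, an equivalence by Lemma~\ref{lem:triv}(a).

\emph{$\Phi$ is injective.} Suppose $X\in K$ and $X^{t\mathsf C}$ is trivial over $\bar G$. Then some $t\in\pi_0(X^{t\mathsf C})^{h\bar G}$ restricts to a generator of $\pi_0X^{t\mathsf C}$. In the fiber sequence
\[
(X_{h\mathsf C})^{h\bar G}\to X^{hG}\to(X^{t\mathsf C})^{h\bar G}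
\]
the first term is connective by Lemma~\ref{lem:orbit}, so $t$ lifts to some $\tilde t\in\pi_0X^{hG}$. The restriction of $\tilde t$ to $\pi_0X^{h\mathsf C}$ maps to a generator of $\pi_0X^{t\mathsf C}$. By Lemma~\ref{lem:triv}(b), applied to the trivial $\mathsf C$-object underlying $X$, $\tilde t$ restricts to a generator of $\pi_0X$. So $X$ is trivial by the Criterion.

Hence $\Phi$ is bijective and $\mathrm{infl}:N_{k-1}\to K$ is its inverse. Let $\bar\chi$ be the faithful character of $\bar G$ whose inflation is $\chi^p$. Then $\mathrm{infl}\,\sigma(\bar\chi^{p^i})=\sigma(\chi^{p^{i+1}})$, so by induction the $\sigma(\chi^{p^{i+1}})$ with $0\le i<k-1$ form a basis of $K$.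
\end{proof}

\section{Vanishing over $BC_{p^k}$ and $CP^\infty$}\label{sec:vanish}

We return to the complement $M$ of a retract $(E,\alpha,e)$ of $SF$. With $\rho:BU\to BO$ the realification map, let
\[
g=Bq\circ Bj\circ\rho:BU\to BM,
\]
an infinite loop map. For a character $\chi$ we have $g(\chi-1)=q_*\sigma(\chi)$.

\begin{theorem}\label{thm:vanish}
If $\pi_{2p-3}(E)\ne0$, then $M_k=[BC_{p^k},BM]=0$ for all $k\ge0$, and $[CP^\infty,BM]=0$.
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:cpinf}, $[CP^\infty,BM]=\lim_kM_k$, so only the first statement needs proof. We use induction on $k$. Clearly $M_0=0$.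

\emph{The case $k=1$.} The group $\pi_{2p-3}(SF)=\mathbb Z/p$ is the direct sum of $\pi_{2p-3}(E)\neq0$ and $\pi_{2p-3}(M)$, so $\pi_{2p-3}(M)=0$. As $\pi_i(SF)=0$ for $0<i<2p-3$, the space $BM$ is $(2p-2)$-connected and $H^{2p-2}(BM)=0$. So the first Wu class vanishes on all spherical fibrations that factor through $B\iota:BM\to BSF$. Let $b\in M_1$. By Corollary~\ref{cor:n1}, $\iota_*b=d\,\sigma(\chi_1)$ with $d\in\mathbb Z_p$. The additive map $w_1:N_1\to H^{2p-2}(BC_p)=\mathbb F_py$ is $\mathbb Z_p$-linear by Lemma~\ref{lem:finite}(iv), and $w_1(\sigma(\chi_1))=y$ by \eqref{eq:wuline}. So $0=w_1(\iota_*b)=d\,y$. Thus $d=pd'$ and $b=q_*\iota_*b=p\,d'q_*\sigma(\chi_1)\in pM_1$. Hence $M_1=pM_1$. As $M_1$ is a quotient of $N_1\cong\mathbb Z_p$, it is a finitely generated $\mathbb Z_p$-module, and so $M_1=0$.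

\emph{The step from $k-1$ to $k$, for $k\ge2$.} Let $G=C_{p^k}$ and $H=C_{p^{k-1}}\subset G$. By Theorem~\ref{thm:nk}, $M_k$ is torsion free, being a summand of $N_k$, and it is generated over $\mathbb Z_p$ by the elements $q_*\sigma(\chi_k^{p^i})$, $0\le i<k$. For $i\ge1$ the character $\chi_k^{p^i}$ is inflated from $G/C_p\cong C_{p^{k-1}}$, so $q_*\sigma(\chi_k^{p^i})$ is inflated from $M_{k-1}=0$. It remains to show that $q_*\sigma(\chi_k)=g(\chi_k-1)$ vanishes. We use the transfer as in Section~\ref{subsec:idea}.

Recall that a finite cover $\tilde Y\to Y$ of finite complexes induces a stable map $\Sigma^\infty Y_+\to\Sigma^\infty\tilde Y_+$, and hence a transfer $\operatorname{tr}:h^0(\tilde Y)\to h^0(Y)$ for every cohomology theory $h$. The transfer is natural for pullbacks of covers and for maps of spectra, and on $K^0$ it is the direct image of vector bundles. By Lemma~\ref{lem:finite}(ii) it suffices to work over a finite skeleton $Y=BG^{(n)}$, with the cover $\tilde Y$ induced from $BH\to BG$; bundles over $BG$ and $BH$ are restricted to $Y$ and $\tilde Y$ without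 change of notation. We claim that in $[Y,BU]$
\begin{equation}\label{eq:trbu}
\operatorname{tr}(\chi_{k-1}-1)=\sum_{l=0}^{p-1}(\chi_k^{1+lp^{k-1}}-1)-\sum_{l=0}^{p-1}(\chi_k^{lp^{k-1}}-1).
\end{equation}
For this claim $BU$ need not be localized. Let $bu=\mathbf{BU}$ and $ku$ be the connective spectra of $BU$ and $\mathbb Z\times BU$. The cofiber of $bu\to ku$ is $H\mathbb Z$, and $H^{-1}(Y;\mathbb Z)=0$, so $[Y,BU]=bu^0(Y)\to ku^0(Y)=K^0(Y)$ is injective. It is enough to check \eqref{eq:trbu} in $K^0(Y)$. Since the direct image along $BH\to BG$ of the bundle of a representation of $H$ is the bundle of the induced representation, the left side there is $\operatorname{Ind}_H^G\chi_{k-1}-\operatorname{Ind}_H^G1$. The characters of $G$ trivial on $H$ are the $\chi_k^{lp^{k-1}}$, so $\operatorname{Ind}_H^G1=\sum_l\chi_k^{lp^{k-1}}$. Since $\chi_k$ restricts to $\chi_{k-1}$ on $H$, $\operatorname{Ind}_H^G\chi_{k-1}=\chi_k\cdot\operatorname{Ind}_H^G1=\sum_l\chi_k^{1+lp^{k-1}}$. This proves \eqref{eq:trbu}.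

Apply the map of spectra given by $g$. In $[Y,BM]$ we obtain
\begin{equation}\label{eq:trg}
\operatorname{tr}g(\chi_{k-1}-1)=\sum_{l=0}^{p-1}g(\chi_k^{1+lp^{k-1}}-1)-\sum_{l=0}^{p-1}g(\chi_k^{lp^{k-1}}-1).
\end{equation}
On the left, $g(\chi_{k-1}-1)\in[\tilde Y,BM]$ is the restriction of an element of $[BH,BM]=M_{k-1}=0$. The terms of the last sum are inflated from $[B(G/H),BM]\cong M_1=0$. Since $k\ge2$, the exponents $1+lp^{k-1}$ are prime to $p$, so by Lemma~\ref{lem:galois} each term of the first sum equals $g(\chi_k-1)$. Thus $p\,g(\chi_k-1)=0$ over every skeleton of $BG$, hence in $M_k$. As $M_k$ is torsion free, $g(\chi_k-1)=0$. So $M_k=0$.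
\end{proof}

\begin{remark}
Apart from additivity, the infinite loop structure of $Bj$ is used in two places: through Segal's and Becker's theorem, which reduces maps out of $BU$ to line bundles, and through the transfer formula \eqref{eq:trg}. The transfer alone gives only $p\,g(\chi_k-1)=0$; that is why the torsion of $N_k$ had to be determined.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
If $\pi_{2p-3}(E)\neq0$, then $[CP^\infty,BM]=0$ by Theorem~\ref{thm:vanish}. Proposition~\ref{prop:reduce} gives $Bj\simeq B\alpha\circ f$ with the infinite loop map $f=B\bar e\circ Bj$, and shows that $f$ is the only such map up to homotopy.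

Conversely, suppose $\pi_{2p-3}(E)=0$. As a retract of $SF$, the space $E$ is then $(2p-3)$-connected, so $BE$ is $(2p-2)$-connected and $H^{2p-2}(BE)=0$. If $Bj$ factored through $B\alpha$, the first Wu class would vanish on the sphere bundles of all vector bundles. But by \eqref{eq:wuline} it is $c_1(L)^{p-1}\ne0$ for the canonical line bundle $L$ on $CP^\infty$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Apply Theorem~\ref{thm:sharp} to $(J_p^\delta,\alpha_p^\delta,e)$, using \eqref{eq:bottom}. The map is $f=B\bar e\circ Bj=(Be\circ B\alpha_p^\delta)^{-1}\circ Be\circ Bj$. So the conjecture is true.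
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:class}]
The vanishing is Theorem~\ref{thm:vanish} together with \eqref{eq:bottom}. For any $Y$, the group $[Y,BSF]$ is the direct sum of $[Y,BJ_p^\delta]$ and $[Y,BM]$ by means of $B\alpha_p^\delta$ and $B\iota$. So $B\alpha_p^\delta$ induces the stated isomorphisms, and Theorem~\ref{thm:nk} gives the statement for $BC_{p^k}$. By Proposition~\ref{prop:cpinf}, $[CP^\infty,BSF]=\lim_kN_k$. Restriction $N_k\to N_{k-1}$ sends $\sigma(\chi_k^{p^i})$ to $\sigma(\chi_{k-1}^{p^i})$. For $i<k-1$ this is a basis element, and for $i=k-1$ it is zero, since $\chi_{k-1}^{p^{k-1}}=1$. So the limit is $\prod_{i\ge0}\mathbb Z_p$. The $i$-th factor is generated by $\sigma(L^{p^i})$, which restricts to $\sigma(\chi_k^{p^i})$ for every $k$.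
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:loop}]
The first statement is Proposition~\ref{prop:reduce}(i) together with $[CP^\infty,BM]=0$ (Theorem~\ref{thm:class}). For the second, let $h$ be an infinite loop map from $BU$ or $BO$ to $BSF$. By \eqref{eq:proj}, $h\simeq B\alpha_p^\delta\circ B\bar e\circ h+B\iota\circ Bq\circ h$, and $Bq\circ h$ is an infinite loop map to $BM$, hence null by the first statement. Conversely, if $h'$ is an infinite loop map to $BM$, then the second statement for $h=B\iota\circ h'$ gives $h\simeq*$, because $\bar e\iota=0$; so $h'\simeq Bq\circ B\iota\circ h'\simeq*$.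
\end{proof}

\begin{thebibliography}{9}

\bibitem{AGM} Adams, Gunawardena and Miller, Topology 24 (1985).

\bibitem{Becker} Becker (1974).

\bibitem{CMP} Caruso, May and Priddy, Topology 26 (1987).

\bibitem{HIL} ``The Homology Of'', \texttt{http://math.uchicago.edu/\%7Emay/BOOKS/homo\_iter.pdf}.

\bibitem{LNR} Lun{\o}e-Nielsen and Rognes, Doc. Math. 17 (2012).

\bibitem{NS} Nikolaus and Scholze, Acta Math. 221 (2018).

\bibitem{Segal} Segal, Quart. J. Math. 24 (1973).

\end{thebibliography}

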